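\title{Greedy shares and proportional division of infinitely many time slots}

\begin{abstract}
The time slots $1,2,3,\dots$ are to be divided among $n$ agents with additive, positive, summable utilities. Let each agent, on her own, sort the slots greedily into $n$ bundles, always adding the next slot to a least valuable bundle. We prove that there is one allocation that gives every agent at least the value of her worst greedy bundle. If every agent values each slot at most $1/\lambda$ times the total of all later slots, this yields a guaranteed share of the total utility, which we show to be optimal for every $\lambda>0$. In particular, proportional allocations always exist if and only if $\lambda\ge n-1$, which proves a conjecture from \emph{Fairly Taking Turns}.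
\end{abstract}

\section{The problem and the results}\label{sec:intro}

A set $N=\{1,\dots,n\}$ of agents, $n\ge2$, has to share the time slots $\mathbb N=\{1,2,\dots\}$. A \emph{schedule} is a subset of $\mathbb N$, and an \emph{allocation} is a partition $(S_i)_{i\in N}$ of $\mathbb N$ into schedules, some of which may be empty; agent $i$ receives $S_i$. A \emph{utility function} is a sequence $(u(t))_{t\in\mathbb N}$ of strictly positive reals with $\sum_t u(t)<\infty$, extended to schedules by $u(S)=\sum_{t\in S}u(t)$. An \emph{economy} is a profile $(u_i)_{i\in N}$ of utility functions. An allocation is \emph{proportional} if $u_i(S_i)\ge\frac1n u_i(\mathbb N)$ for every $i$, and \emph{envy-free} if $u_i(S_i)\ge u_i(S_k)$ for all $i,k$; summing over $k$ shows that an envy-free allocation is proportional.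

Slots cannot be cut, so proportional allocations need not exist. Let two agents have the same utility function, with $u(1)=u(2)=u(3)=1$ and all later slots worth $\varepsilon<1$ in total. One of them receives at most one of the first three slots, hence at most $1+\varepsilon<\frac12(3+\varepsilon)$. No single slot is worth more than half of the total here. What goes wrong is that the slots after slot $3$ are too small to compensate the agent who falls behind. This suggests comparing each slot with the value of the slots that follow it.

For a utility function $u$ write $T(t)=\sum_{s\ge t}u(s)$ for its tails, so that $T(1)=u(\mathbb N)$, $T(t)=u(t)+T(t+1)$ and $T(t)\to0$. For $\lambda>0$ let $\mathcal U_\lambda$ be the set of utility functions with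
\begin{equation}\label{eq:patience}
\lambda\,u(t)\le T(t+1)\qquad\text{for every } t\in\mathbb N .
\end{equation}
This is a patience condition: a slot is worth at most $1/\lambda$ times all later slots together. It becomes more restrictive as $\lambda$ grows, that is, $\mathcal U_\lambda\subseteq\mathcal U_{\lambda'}$ for $\lambda\ge\lambda'$. Throughout, $\beta=\lambda/(1+\lambda)$. Adding $u(t)$ to both sides of \eqref{eq:patience}, or substituting $u(t)=T(t)-T(t+1)$, gives the equivalent forms
\begin{equation}\label{eq:forms}
(1+\lambda)\,u(t)\le T(t)\qquad\text{and}\qquad T(t+1)\ge\beta\,T(t).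
\end{equation}
For a geometric utility $u(t)=\delta^{t-1}$, $0<\delta<1$, we have $T(t+1)=\delta T(t)$, so $u\in\mathcal U_\lambda$ exactly when $\delta\ge\beta$.

How much patience should guarantee proportionality? If all agents have the same utility function, a proportional allocation gives each of them exactly $\frac1n u(\mathbb N)$, so slot $1$ cannot be worth more than that. For $u(t)=\delta^{t-1}$ we have $u(1)=(1-\delta)u(\mathbb N)$, and the requirement reads $\delta\ge(n-1)/n$, that is, $u\in\mathcal U_{n-1}$. So no $\lambda<n-1$ can suffice, and by \eqref{eq:forms} the class $\mathcal U_{n-1}$ is defined by imposing the same requirement at every time: each slot is worth at most $1/n$ of what remains, itself included. For small $n$ this threshold is known to suffice: if $n=2$ and $u_1,u_2\in\mathcal U_1$, an envy-free allocation exists, and if $n=3$ and all $u_i\in\mathcal U_2$, a proportional allocation exists. The following conjecture is posed in \cite{FTT}.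
\begin{quote}
\emph{If $u_i\in\mathcal U_{n-1}$ for each $i\in N$, then there is a proportional allocation.}
\end{quote}

We prove it for every $n\ge2$. The proof separates two issues: what one agent can achieve by dividing the slots into $n$ parts herself, and how $n$ agents with different utilities can all achieve this at once. For a utility function $u$, the \emph{greedy process on $n$ bundles} starts with $n$ empty bundles and puts the slots $1,2,3,\dots$, in this order, each into a bundle whose current $u$-value is smallest, ties being broken arbitrarily. The value of each bundle increases to a limit, its \emph{final value}. The \emph{greedy share} $g_n(u)$ is the smallest of the $n$ final values; it does not depend on how ties are broken (Lemma~\ref{lem:greedy}).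

\begin{theorem}\label{thm:A}
Every economy has an allocation with $u_i(S_i)\ge g_n(u_i)$ for all $i\in N$.
\end{theorem}

Theorem~\ref{thm:A} assumes no patience. It reduces the conjecture to a statement about a single utility function.

\begin{theorem}\label{thm:B}
If $u\in\mathcal U_{n-1}$, then $g_n(u)=\frac1n u(\mathbb N)$. Hence if $u_i\in\mathcal U_{n-1}$ for all $i\in N$, a proportional allocation exists.
\end{theorem}

For less patient agents the same reduction determines the share that can be guaranteed.

\begin{theorem}\label{thm:C}
For $\lambda>0$ put $\beta=\lambda/(1+\lambda)$, $m=\min\{n,\lfloor\lambda\rfloor+1\}$ and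
\[
\varphi_n(\lambda)=\min_{0\le j\le n-1}\frac{\beta^{j}}{n-j}.
\]
\begin{enumerate}
\item[(a)] $\varphi_n(\lambda)=\beta^{\,n-m}/m$. Moreover $\varphi_n(\lambda)=\frac1n$ if $\lambda\ge n-1$, and $\varphi_n(\lambda)<\frac1n$ if $\lambda<n-1$.
\item[(b)] If $u_i\in\mathcal U_{\lambda_i}$ for each $i\in N$, where the $\lambda_i>0$ may differ, there is an allocation with $u_i(S_i)\ge\varphi_n(\lambda_i)\,u_i(\mathbb N)$ for all $i\in N$.
\item[(c)] For a common $\lambda$ the constant in \emph{(b)} cannot be increased: there is an economy with all $u_i\in\mathcal U_\lambda$ in which every allocation has $u_i(S_i)\le\varphi_n(\lambda)\,u_i(\mathbb N)$ for some $i$.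
\item[(d)] Every economy with all $u_i\in\mathcal U_\lambda$ has a proportional allocation if and only if $\lambda\ge n-1$.
\end{enumerate}
\end{theorem}

Section~\ref{sec:greedy} studies the greedy process of one agent and proves Theorem~\ref{thm:B}, given Theorem~\ref{thm:A}. Section~\ref{sec:A} proves Theorem~\ref{thm:A}, and Section~\ref{sec:C} proves Theorem~\ref{thm:C}.

\section{The greedy process of one agent}\label{sec:greedy}

Fix a utility function $u$ and a run of its greedy process. Which slots lie in which bundle depends on the tie-breaking, but the list of bundle values does not, and this list is all we need. Let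
\[
x(t)=\bigl(x_1(t)\ge x_2(t)\ge\dots\ge x_n(t)\bigr)
\]
be the bundle values just before slot $t$ is placed, in nonincreasing order; we call $k$ the \emph{position} of the entry $x_k(t)$. Slot $t$ is added to a bundle of value $x_n(t)$, which produces the values
\begin{equation}\label{eq:y}
y(t)=\bigl(x_1(t),\dots,x_{n-1}(t),\,x_n(t)+u(t)\bigr).
\end{equation}
Thus $x(1)=(0,\dots,0)$, and $x(t+1)$ is the nonincreasing rearrangement of $y(t)$.

\begin{lemma}\label{lem:greedy}
The vectors $x(t)$ and $y(t)$ and the number $g_n(u)$ do not depend on how ties are broken. For every $t$,
\begin{equation}\label{eq:sandwich}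
g_n(u)-T(t)\le x_n(t)\le g_n(u)\le\tfrac1n u(\mathbb N).
\end{equation}
\end{lemma}

\begin{proof}
The recursion above determines $x(t)$ and $y(t)$ from $u$ alone. From time $t$ on a bundle gains at most $T(t)$, so a bundle of current value $x_n(t)$ has final value at most $x_n(t)+T(t)$; this is the first inequality. A bundle with final value $g_n(u)$ has current value at most $g_n(u)$, because values never decrease, and at least $x_n(t)$; this is the second. The $n$ final values sum to $u(\mathbb N)$, which gives the third. Since $T(t)\to0$, we get $g_n(u)=\lim_t x_n(t)$, which does not depend on the run.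
\end{proof}

\begin{example}\label{ex:half}
Let $u(t)=2^{-t}$, so $u(\mathbb N)=1$ and $u\in\mathcal U_1$ with equality in \eqref{eq:patience}. With two bundles, slot $1$ goes into one bundle; the other stays below $\frac12$ forever and receives all later slots. The final values are $\frac12,\frac12$. With three bundles the process produces $\{1\}$, $\{2\}$ and $\{3,4,\dots\}$, with final values $\frac12,\frac14,\frac14$. So $g_2(u)=\frac12$, while $g_3(u)=\frac14<\frac13$: the first bundle overshoots $\frac13$ at once, and the excess is lost to the others.
\end{example}

The loss in this example comes only from overshooting the level $\frac1n u(\mathbb N)$, and membership in $\mathcal U_{n-1}$ rules overshooting out: the smallest bundle lags behind this level by at least $1/n$ of the remaining value, and the next slot is worth at most that much.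

\begin{proof}[Proof of Theorem~\ref{thm:B}, given Theorem~\ref{thm:A}]
Let $u\in\mathcal U_{n-1}$ and $p=\frac1n u(\mathbb N)$. We show by induction that all entries of $x(t)$ are at most $p$. This holds for $x(1)=0$. Suppose that it holds for $x(t)$. The entries of $x(t)$ sum to $u(\{1,\dots,t-1\})=np-T(t)$, so the smallest satisfies $x_n(t)\le p-T(t)/n$. By \eqref{eq:forms} with $\lambda=n-1$ we have $u(t)\le T(t)/n$; this is the only use of patience. Hence $x_n(t)+u(t)\le p$, so all entries of $y(t)$, and therefore of $x(t+1)$, are at most $p$.

Letting $t\to\infty$, all $n$ final values are at most $p$. They sum to $np$, so each equals $p$, and $g_n(u)=p$. If all $u_i\in\mathcal U_{n-1}$, the allocation of Theorem~\ref{thm:A} satisfies $u_i(S_i)\ge g_n(u_i)=\frac1n u_i(\mathbb N)$ for all $i$.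
\end{proof}

\begin{remark}
The greedy share need not be the best value that an agent can secure for the worst of $n$ parts. For $n=2$ let $u(1)=u(2)=1$, $u(3)=2$, and let the later slots be worth $\varepsilon<1$ in total. The greedy final values are $3$ and $1+\varepsilon$, whereas $\{1,2\}$ and its complement are worth $2$ and $2+\varepsilon$. The greedy share is useful because all agents can have it at once, and because nothing is lost in the worst case over $\mathcal U_\lambda$, by Theorem~\ref{thm:C}.
\end{remark}

\section{All greedy shares at once}\label{sec:A}

Fix an economy. Let $x^i(t)$, $y^i(t)$ and $T_i(t)$ be the objects of Section~\ref{sec:greedy} for the utility function $u_i$; the superscript names the agent and a subscript names the position.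

\subsection{The difficulty, and an example with three agents}

For $n=2$ Theorem~\ref{thm:A} follows by cutting and choosing. Agent $1$ forms her two greedy bundles and agent $2$ takes the one she prefers. Agent $2$ obtains at least $\frac12u_2(\mathbb N)\ge g_2(u_2)$, and agent $1$ at least $g_2(u_1)$. With three agents the two choosers may want the same bundle and reject the others.

Take three agents $A,B,C$ whose values for the first five slots are
\[
u_A:\ 5,4,1,2,3;\qquad u_B:\ 1,2,5,3,4;\qquad u_C:\ 2,1,3,4,2 .
\]
The vectors $y^i(t)$ are listed in Table~\ref{tab:ex}; sorting $y^i(t)$ gives $x^i(t+1)$. In particular $x^A(6)=x^B(6)=(6,5,4)$ and $x^C(6)=(5,4,3)$. As a finite version of Theorem~\ref{thm:A}, we want to divide the slots $1,\dots,5$ so that $A,B,C$ reach the targets $4,4,3$, the smallest entries of these vectors. The greedy bundles of $A$ are $\{1\},\{2\},\{3,4,5\}$, and both $B$ and $C$ value $\{1\}$ and $\{2\}$ below their targets.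

Since one agent's bundles do not serve the others, we let every agent follow her own process. At each time $t$ we assign the agents to the positions $1,\dots,n$ by a bijection $\pi$, and slot $t$ goes to the agent in position $n$, the position that receives slot $t$ in every agent's process. The first attempt runs forward in time: keep agent $i$ in possession of slots worth at least $x^i_{\pi(i)}(t)$. After slot $t$ is handed out she has at least $y^i_{\pi(i)}(t)$, and we need a new bijection $\pi'$ with $x^i_{\pi'(i)}(t+1)\le y^i_{\pi(i)}(t)$ for all $i$. This step can fail. At $t=4$, put $B,C,A$ in positions $1,2,3$. Then $y^C_2(4)=2$ is the strictly smallest entry of $(3,2,5)$ and $y^A_3(4)=3$ is the strictly smallest entry of $(5,4,3)$, so $C$ and $A$ both need the new position $3$.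

Now read the same inequality backward: given $\pi'$, find $\pi$ with $y^i_{\pi(i)}(t)\ge x^i_{\pi'(i)}(t+1)$. The number on the right is the $\pi'(i)$-th largest entry of $y^i(t)$, so agent $i$ has at least $\pi'(i)$ suitable positions. The agent with $\pi'(i)=1$ has at least one, the agent with $\pi'(i)=2$ at least two, and so on; choosing in this order, nobody is blocked.

So we fix a horizon $\tau$ and hand out the slots $\tau-1,\tau-2,\dots,1$ in this order. Once the slots $t,\dots,\tau-1$ are handed out, the agent in position $k$ holds, besides her real slots, a \emph{credit} $x^i_k(t)$: the value of the $k$-th best bundle that she herself would form from the slots $1,\dots,t-1$ still to be distributed. At $t=\tau$ nobody has a slot and every credit is at least the target. In each step the credit is replaced by a credit for one slot fewer, plus the slot itself for the agent in position $n$, without loss. At $t=1$ all credits are $0$.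

\begin{table}[ht]
\centering
\begin{tabular}{c|cc|cc|cc|c}
$t$ & need & $y^A(t)$ & need & $y^B(t)$ & need & $y^C(t)$ & slot $t$ to\\
\hline
$5$ & $6$ & $(5,4,\underline{6})$ & $5$ & $(\underline{5},4,6)$ & $3$ & $(5,\underline{3},4)$ & $A$\\
$4$ & $3$ & $(5,\underline{4},3)$ & $5$ & $(\underline{5},2,4)$ & $3$ & $(3,2,\underline{5})$ & $C$\\
$3$ & $4$ & $(\underline{5},4,1)$ & $5$ & $(2,1,\underline{5})$ & $1$ & $(2,\underline{1},3)$ & $B$\\
$2$ & $5$ & $(\underline{5},0,4)$ & $0$ & $(1,\underline{0},2)$ & $1$ & $(2,0,\underline{1})$ & $C$\\
$1$ & $5$ & $(0,0,\underline{5})$ & $0$ & $(\underline{0},0,1)$ & $0$ & $(0,\underline{0},2)$ & $A$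
\end{tabular}
\caption{The backward construction for three agents and five slots. In row $t$ each agent needs an entry of her vector $y^i(t)$ that is at least her credit at time $t+1$ (the column ``need''). The chosen entries are underlined and lie in three different positions; the agent in position $3$ receives slot $t$.}\label{tab:ex}
\end{table}

In the example let $\tau=6$ and start with $A,B,C$ in positions $1,2,3$, with credits $6,5,3$. At $t=5$, agent $A$ chooses first and needs an entry of $(5,4,6)$ that is at least $6$, so she takes position $3$ and slot $5$; her credit drops to $x^A_3(5)=3$ and she owns a slot worth $3$. Agent $B$ needs $5$ in $(5,4,6)$; of her positions $1$ and $3$, only $1$ is free. Agent $C$ needs $3$ in $(5,3,4)$, so any position will do, and she takes $2$. The new order is $B,C,A$, with credits $5,3,3$. At $t=4$, agent $B$ must keep position $1$; agent $C$ needs $3$ in $(3,2,5)$ and takes position $3$ with slot $4$; agent $A$ moves to position $2$ and her credit rises from $3$ to $4$. Table~\ref{tab:ex} completes the run, each agent taking the first free suitable position. The result is $S_A=\{1,5\}$, $S_B=\{3\}$, $S_C=\{2,4\}$, with values $8,5,5$,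 above the targets.

\subsection{Finite horizon}

The step of the construction is a statement about $n$ arbitrary vectors.

\begin{lemma}\label{lem:step}
For $i\in N$ let $v^i\in\mathbb R^n$, and let $\bar v^{\,i}$ be the nonincreasing rearrangement of $v^i$. For every bijection $\pi':N\to\{1,\dots,n\}$ there is a bijection $\pi:N\to\{1,\dots,n\}$ with $v^i_{\pi(i)}\ge\bar v^{\,i}_{\pi'(i)}$ for all $i\in N$.
\end{lemma}

\begin{proof}
Let $J_i=\{j: v^i_j\ge\bar v^{\,i}_{\pi'(i)}\}$. The first $\pi'(i)$ entries of $\bar v^{\,i}$ are at least $\bar v^{\,i}_{\pi'(i)}$, and $v^i$ has the same entries in another order, so $|J_i|\ge\pi'(i)$. Let the agents choose in the order $\pi'(i)=1,2,\dots,n$, agent $i$ taking an index $\pi(i)\in J_i$ that has not been taken. When agent $i$ chooses, $\pi'(i)-1<|J_i|$ indices are taken, so a choice exists. The map $\pi$ is injective between sets of size $n$, hence bijective.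
\end{proof}

\begin{proposition}\label{prop:finite}
Fix $\tau\ge1$. For every $t\in\{1,\dots,\tau\}$ there are a bijection $\pi:N\to\{1,\dots,n\}$ and a partition $(S_i)_{i\in N}$ of $\{t,\dots,\tau-1\}$ with
\begin{equation}\label{eq:inv}
x^i_{\pi(i)}(t)+u_i(S_i)\ge x^i_n(\tau)\qquad\text{for all } i\in N .
\end{equation}
In particular, $\{1,\dots,\tau-1\}$ has a partition with $u_i(S_i)\ge x^i_n(\tau)$ for all $i\in N$.
\end{proposition}

\begin{proof}
We use backward induction on $t$. For $t=\tau$ take $S_i=\emptyset$ and any $\pi$; then \eqref{eq:inv} holds because $x^i_n(\tau)$ is the smallest entry of $x^i(\tau)$.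

Let $t<\tau$ and let $\pi'$, $(S_i')$ satisfy \eqref{eq:inv} at time $t+1$. Apply Lemma~\ref{lem:step} to $v^i=y^i(t)$, for which $\bar v^{\,i}=x^i(t+1)$, and obtain a bijection $\pi$ with $y^i_{\pi(i)}(t)\ge x^i_{\pi'(i)}(t+1)$. Exactly one agent $i^*$ has $\pi(i^*)=n$. Put $S_{i^*}=S'_{i^*}\cup\{t\}$ and $S_i=S'_i$ for $i\ne i^*$; this is a partition of $\{t,\dots,\tau-1\}$. For $i\neq i^*$ we have $\pi(i)<n$, so $x^i_{\pi(i)}(t)=y^i_{\pi(i)}(t)$ by \eqref{eq:y}. For $i=i^*$ we have $x^{i}_n(t)+u_{i}(t)=y^{i}_n(t)$ and, by additivity, $u_i(S_i)=u_i(t)+u_i(S_i')$. In both cases
\[
x^i_{\pi(i)}(t)+u_i(S_i)=y^i_{\pi(i)}(t)+u_i(S'_i)\ge x^i_{\pi'(i)}(t+1)+u_i(S'_i)\ge x^i_n(\tau).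
\]
The last statement is the case $t=1$, since $x^i(1)=0$.
\end{proof}

The proof depends on one feature of the greedy processes: for all agents, $x^i(t)$ and $y^i(t)$ differ in the same position $n$. Because $\pi$ is a bijection, exactly one agent then has a claim on slot $t$.

\subsection{Passing to the limit}

The backward construction needs a last slot to start from, and the partitions for different horizons need not extend one another. Since each slot has only finitely many possible owners, we can select owners slot by slot so as to agree with infinitely many horizons; since tails are small, little value is lost.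

\begin{proof}[Proof of Theorem~\ref{thm:A}]
For each $\tau\ge1$ take the partition of $\{1,\dots,\tau-1\}$ from Proposition~\ref{prop:finite} and give all slots $s\ge\tau$ to agent $1$. This is an allocation $(S_i^\tau)$ with $u_i(S^\tau_i)\ge x^i_n(\tau)$, since extra slots have positive value. Let $f_\tau(s)\in N$ be the owner of slot $s$ in it.

Define $f:\mathbb N\to N$ and infinite sets $\mathbb N=H_1\supseteq H_2\supseteq\cdots$ of horizons recursively. Given $H_s$, the map $\tau\mapsto f_\tau(s)$ takes finitely many values on the infinite set $H_s$, so some value is taken infinitely often; call it $f(s)$ and let $H_{s+1}=\{\tau\in H_s:f_\tau(s)=f(s)\}$. Then $f_\tau$ and $f$ agree on $\{1,\dots,t-1\}$ for every $\tau\in H_t$. Let $S_i=f^{-1}(i)$; this is an allocation.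

Fix $t$ and choose $\tau\in H_t$ with $\tau\ge t$. The schedules $S_i$ and $S_i^\tau$ contain the same slots below $t$, and the slots of $S^\tau_i$ from $t$ on are worth at most $T_i(t)$. With \eqref{eq:sandwich} and $T_i(\tau)\le T_i(t)$,
\[
u_i(S_i)\ge u_i(S_i^\tau)-T_i(t)\ge x^i_n(\tau)-T_i(t)\ge g_n(u_i)-2T_i(t).
\]
By summability $T_i(t)\to0$ as $t\to\infty$, so $u_i(S_i)\ge g_n(u_i)$ for all $i$.
\end{proof}

This also completes the proof of Theorem~\ref{thm:B}, and hence of the conjecture.

\section{The sharp share for every level of patience}\label{sec:C}

The numbers $c_j=\beta^j/(n-j)$, whose minimum is $\varphi_n(\lambda)$, have a direct meaning. By \eqref{eq:forms}, after $j$ slots a fraction at least $\beta^j$ of the total value remains, with equality for the geometric utility with $\delta=\beta$. If the first $j$ slots go to $j$ agents who receive nothing else, the other $n-j$ agents share this fraction, and $c_j$ is the equal share. We first locate the minimum, then show that it bounds the greedy share from below, and finally that it is attained.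

\begin{proof}[Proof of Theorem~\ref{thm:C}\,(a)]
For $0\le j\le n-2$, the inequality $c_{j+1}<c_j$ means $\beta(n-j)<n-j-1$. Multiplying by $1+\lambda$ turns this into $\lambda(n-j)<(1+\lambda)(n-j)-(1+\lambda)$, that is,
\[
c_{j+1}<c_j\iff n-j>1+\lambda .
\]
As $j$ grows, $n-j$ falls, so $c_j$ decreases strictly while $n-j>1+\lambda$ and is nondecreasing afterwards. The minimum is attained at the smallest $j\ge0$ with $n-j\le1+\lambda$. There $n-j$ is the largest integer that is at most $n$ and at most $1+\lambda$, which is $m$; and $m\ge1$, so $j=n-m\le n-1$. Thus $\varphi_n(\lambda)=c_{n-m}=\beta^{n-m}/m$. If $\lambda\ge n-1$, then $m=n$ and $\varphi_n(\lambda)=c_0=\frac1n$. If $\lambda<n-1$, then $n>1+\lambda$ and $\varphi_n(\lambda)\le c_1<c_0=\frac1n$.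
\end{proof}

For $\lambda<n-1$ the greedy process may overshoot, and we must bound the value locked in bundles that end above the minimum. If such a bundle consisted of a single slot, as in Example~\ref{ex:half}, then \eqref{eq:patience} would bound its value by $1/\lambda$ times the value of the later slots. In general it also contains earlier slots, of total value $w$, say. But when it received its last slot it was a smallest bundle, so every other bundle was already worth at least $w$, and correspondingly less of their final value comes from later slots. The proof weighs these two effects and shows that the second prevails.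

\begin{proposition}\label{prop:lower}
If $u\in\mathcal U_\lambda$, then $g_n(u)\ge\varphi_n(\lambda)\,u(\mathbb N)$.
\end{proposition}

\begin{proof}
Fix a run of the greedy process and let $G=g_n(u)$. Call a bundle \emph{overfull} if its final value exceeds $G$, and let $h$ be the number of overfull bundles. Some bundle has final value $G$, so $h\le n-1$, and the $n-h$ bundles that are not overfull have final value exactly $G$. If $h=0$, then $G=\frac1n u(\mathbb N)=c_0\,u(\mathbb N)\ge\varphi_n(\lambda)\,u(\mathbb N)$. Let $h\ge1$.

\emph{Overfull bundles are finite.} The value of an overfull bundle exceeds $G$ from some time on. By \eqref{eq:sandwich} the smallest current value is always at most $G$, so from that time on the bundle is never a smallest one and receives no slot. It is nonempty because its final value exceeds $G\ge0$. So it has a last slot. Number the overfull bundles $1,\dots,h$ so that their last slots satisfy $s_1<\dots<s_h$. Let $z_j$ be the final value of bundle $j$ and $w_j$ its value just before it receives $s_j$. Then $z_j=w_j+u(s_j)$, and $w_j=x_n(s_j)$, so $0\le w_j\le G$ and at that moment every bundle has value at least $w_j$. Let $A_j$ be the total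 final value of all bundles other than the overfull bundles $1,\dots,j$. Then
\[
A_0=u(\mathbb N),\qquad A_{j-1}=A_j+z_j,\qquad A_h=(n-h)G .
\]

\emph{The basic inequality.} The slots after $s_j$ go to the $n-j$ bundles other than $1,\dots,j$, because bundles $1,\dots,j$ are complete once $s_j$ is placed. These $n-j$ bundles had total value at least $(n-j)w_j$ before, and end with total value $A_j$. Hence $T(s_j+1)\le A_j-(n-j)w_j$, and \eqref{eq:patience} at $t=s_j$ gives
\begin{equation}\label{eq:z}
z_j\le w_j+\frac{A_j-(n-j)w_j}{\lambda}=\frac{A_j}{\lambda}+\Bigl(1-\frac{n-j}{\lambda}\Bigr)w_j\qquad(1\le j\le h).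
\end{equation}
This is the only use of patience. To discard $w_j$ we need the sign of its coefficient, and the last overfull bundle provides it.

\emph{The bound $n-h>\lambda$.} For $j=h$, insert $A_h=(n-h)G$ and $z_h>G$ into \eqref{eq:z}:
\[
G-w_h<\frac{n-h}{\lambda}\,(G-w_h).
\]
We know $G-w_h\ge0$, and $G-w_h=0$ would give $0<0$. So $G-w_h>0$, and dividing by it yields $n-h>\lambda$.

\emph{Iteration.} For $j\le h$ we now have $n-j\ge n-h>\lambda$, so the coefficient of $w_j\ge0$ in \eqref{eq:z} is negative and $z_j\le A_j/\lambda$. Therefore $A_{j-1}\le(1+\frac1\lambda)A_j=A_j/\beta$. Applying this for $j=1,\dots,h$ gives $u(\mathbb N)=A_0\le\beta^{-h}A_h=\beta^{-h}(n-h)G$, that is, $G\ge c_h\,u(\mathbb N)\ge\varphi_n(\lambda)\,u(\mathbb N)$.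
\end{proof}

In Example~\ref{ex:half} with three bundles and $\lambda=1$ we have $h=1$, $w_1=0$ and $z_1=A_1=\frac12$, so all estimates are equalities, in agreement with $\varphi_3(1)=\min\{\frac13,\frac14,\frac14\}=\frac14$. If $\lambda\ge n-1$, the bound $n-h>\lambda$ excludes $h\ge1$, so no bundle is overfull; this is a second proof of the first assertion of Theorem~\ref{thm:B}.

\begin{proof}[Proof of Theorem~\ref{thm:C}\,(b)--(d)]
(b) The allocation of Theorem~\ref{thm:A} satisfies $u_i(S_i)\ge g_n(u_i)\ge\varphi_n(\lambda_i)\,u_i(\mathbb N)$ by Proposition~\ref{prop:lower}, applied to each agent with her own $\lambda_i$.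

(c) Give all agents the utility function $u(t)=\beta^{t-1}$. Then $T(t+1)=\beta T(t)$, so $u\in\mathcal U_\lambda$ by \eqref{eq:forms}, and $T(j+1)=\beta^j u(\mathbb N)$ for $j\ge0$. Take any allocation and any $j\in\{0,\dots,n-1\}$. The slots $1,\dots,j$ belong to at most $j$ agents, so there are $n-j$ agents whose schedules are contained in $\{j+1,j+2,\dots\}$. These schedules are disjoint, so their values sum to at most $T(j+1)$, and one of them is at most $T(j+1)/(n-j)=c_j\,u(\mathbb N)$. Choosing $j=n-m$ gives an agent with value at most $\varphi_n(\lambda)\,u(\mathbb N)$.

(d) If $\lambda\ge n-1$, then $\mathcal U_\lambda\subseteq\mathcal U_{n-1}$ and Theorem~\ref{thm:B} gives a proportional allocation. If $\lambda<n-1$, then $\varphi_n(\lambda)<\frac1n$ by (a), and the economy in (c) has no proportional allocation.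
\end{proof}

\begin{thebibliography}{1}

\bibitem{FTT}
\emph{Fairly Taking Turns},
\texttt{https://maastrichtuniversity.nl/\allowbreak sites/\allowbreak default/\allowbreak files/\allowbreak 2023-12/\allowbreak Fairly\%20taking\%20\allowbreak turns\%20v4.0.pdf}

\end{thebibliography}
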